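# Digit-reversal point sets and the diameter of the flip graph of pseudo-triangulations

## 1. A block-reversing permutation, copied at every scale

Everything below turns on one point set, so we build it first.

Let $s\ge 2$ and $m=s^2$. Split $\{0,\dots,m-1\}$ into $s$ blocks $\{bs,\dots,bs+s-1\}$, $0\le b<s$. Keep the order of the blocks, and reverse the order inside each block:
$$\pi(bs+c)=bs+(s-1-c)\qquad(0\le b,c<s).$$
For $s=2$ the values $\pi(0),\dots,\pi(3)$ are $1,0,3,2$, so the graph of $\pi$ is the four-point pattern $(0,1),(1,0),(2,3),(3,2)$.

**Lemma 1.** Every monotone subsequence of $\pi(0),\dots,\pi(m-1)$ has length at most $s$.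

*Proof.* Inside a block $\pi$ decreases, so an increasing subsequence uses at most one element of each of the $s$ blocks. Between different blocks $\pi$ increases, so a decreasing subsequence stays inside one block, which has $s$ elements. $\square$

Now place copies of this pattern at many scales. Take $r\ge3$ digits $a=(a_0,\dots,a_{r-1})\in\{0,\dots,m-1\}^r$ and the point
$$p(a)=\Bigl(\sum_i a_iw_i,\ \sum_i\pi(a_i)u_i\Bigr),$$
where the weights $w_0\ll w_1\ll\cdots$ increase very fast and $u_0\gg u_1\gg\cdots$ decrease very fast. (Exact values come in Section 4.) For two of these points, the *largest* differing digit decides which one is further right, and the *smallest* differing digit decides which one is higher. This is the digit reversal.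

Fix all digits except the $j$-th, and let that one run through $0,\dots,m-1$. The $m$ points obtained form, up to translation and scaling of the two axes, the graph of $\pi$. Call them a *gadget of level $j$*. For $s=2$, $r=2$, the level-1 gadget with $a_0=0$ has $x$-coordinates $0,w_1,2w_1,3w_1$ and $y$-coordinates $u_0+u_1,\ u_0,\ u_0+3u_1,\ u_0+2u_1$: wide and low. The level-0 gadget with $a_1=0$ has $x$-coordinates $0,w_0,2w_0,3w_0$ and $y$-coordinates $u_1+u_0,\ u_1,\ u_1+3u_0,\ u_1+2u_0$: narrow and tall. Every point lies in $r$ gadgets, one for each level, and there are $r\,m^{r-1}$ gadgets in all. With $n\approx m^r$ points and $m$ constant, this is of order $n\log n$.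

The set is for a lower bound. On (a slight modification of) it we take two pseudo-triangulations, $T$ and $T'$, and ask how many edge flips lead from $T$ to $T'$. Around most gadgets, $T$ contains a connected piece that runs from the top to the bottom of a small window around the gadget (or else already an edge inside the gadget), while $T'$ has a piece from left to right. We shall show that a sequence of flips can change the direction only if at some moment an edge joins two points of that gadget. Such an edge belongs to only one gadget. So about $n\log n$ different edges must appear, and each flip brings in at most one.

## 2. Pseudo-triangulations, flips, and the two theorems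

Throughout, $S$ is a set of $n$ points in the plane, no three collinear.

**Definition.** A *pseudo-triangle* is a planar polygon with exactly three interior angles less than $\pi$. A *pseudo-triangulation* of $S$ is a partition of the convex hull of $S$ into pseudo-triangles whose vertex set is $S$.

A triangle is a pseudo-triangle. With $A=(0,0)$, $B=(6,0)$, $C=(0,6)$, $p=(1,2)$, the quadrilateral $A,B,p,C$ is one too: its angles at $A,B,C$ are less than $\pi$ and its angle at $p$ exceeds $\pi$. A convex quadrilateral has four angles less than $\pi$, so it is not one.

**Definition.** The *flip graph* $\mathcal P_S$ has the pseudo-triangulations of $S$ as nodes. Two are joined by an arc if they differ in exactly one edge, either by replacement or by removal. The graph $\widehat{\mathcal P}_S$ is the subgraph induced by the pseudo-triangulations with exactly $2n-3$ edges, the minimum possible number. These are the *pointed* ones: at every vertex all incident edges lie in an angle less than $\pi$.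

Small cases by hand. For $n=3$ there is one pseudo-triangulation. For four points in convex position the hull polygon itself is not allowed, so one of the two diagonals is present. There are two nodes, each with $5=2\cdot4-3$ edges, and they differ by an exchange: both graphs are a single arc. For the points $A,B,C,p$ above, the hull edges are present and $p$ has at least two edges. With all three we get $6$ edges and three triangles. With two of the three we get $5$ edges, a triangle and a quadrilateral of the kind just described. So $\widehat{\mathcal P}_S$ is a triangle and $\mathcal P_S$ is the complete graph on four nodes.

For $n$ points in convex position every pseudo-triangulation is a triangulation, since every polygon on the points is convex. Fix a point $v$. If $v$ is not joined to all points, some triangle $vab$ has a diagonal $ab$ as its side. Exchanging $ab$ for the other diagonal of the convex quadrilateral formed by the two triangles at $ab$ raises the degree of $v$ by one. So at most $n-3$ flips lead to the fan at $v$, and both diameters are at most $2(n-3)$. Convex position therefore cannot give more than linear distance.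

How large can the diameter be in general? For the upper bound we rely on two results that we cite without proof: Aichholzer, Aurenhammer and Krasser proved that $\operatorname{diam}\mathcal P_S=O(n\log n)$, and Bereg showed that $\operatorname{diam}\widehat{\mathcal P}_S=O(n\log n)$. (For comparison, the flip distance for triangulations is $\Theta(n^2)$ in the worst case.)

**Theorem 2.**
$$\max_{|S|=n}\operatorname{diam}\mathcal P_S=\Theta(n\log n),\qquad \max_{|S|=n}\operatorname{diam}\widehat{\mathcal P}_S=\Theta(n\log n).$$
Moreover, for all large $n$ there are a set $S$ of $n$ points and two pseudo-triangulations in $\widehat{\mathcal P}_S$ whose distance, even in the larger graph $\mathcal P_S$, is $\Omega(n\log n)$.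

In particular neither diameter is $O(n)$ in general. The lower bound holds for a larger class of graphs, and it is easier to see what the proof uses if we work there.

**Definition.** For $K\ge3$ let $\mathcal G_K(S)$ be the set of connected, bridgeless plane straight-line graphs with vertex set $S$ that contain all edges of the boundary of $\operatorname{conv}S$ and in which every bounded face has at most $K$ angles less than $\pi$. A *move* $G\to G'$ inside $\mathcal G_K(S)$ satisfies $|G\setminus G'|\le1$ and $|G'\setminus G|\le1$ (edge sets): it inserts, deletes or exchanges one edge.

Here a face of a connected plane graph has a cyclic sequence of angles along its boundary walk. By general position no angle equals $\pi$. A convex quadrilateral without diagonals is in $\mathcal G_4$ but not in $\mathcal G_3$.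

**Theorem 3.** Fix $K\ge3$; put $k=2K-2$, $s=4k$, $m=s^2$. For every $n\ge m^3+4$ there are a set $S$ of $n$ points in general position and $T,T'\in\widehat{\mathcal P}_S$ such that every sequence of moves in $\mathcal G_K(S)$ from $T$ to $T'$ has length at least
$$\frac{3}{4m^2}(n-4)\bigl(\log_m (n-4)-3\bigr)-2n=\Omega_K(n\log n).$$

**Lemma 4.** Every pseudo-triangulation of $S$ is in $\mathcal G_3(S)$, and every arc of $\mathcal P_S$ is a move in $\mathcal G_3(S)$.

*Proof.* By general position no vertex lies inside an edge, so a pseudo-triangulation is a plane straight-line graph on $S$. Its bounded faces are simple polygons with exactly three angles less than $\pi$. The hull boundary is covered by polygon edges, and no point of $S$ lies inside a hull edge, so the hull edges are present. If the graph were disconnected, some face would have disconnected boundary. The outer face is bounded by the hull cycle, so this would be a bounded face, which is impossible for a simple polygon. Each edge lies on the boundary cycle of some pseudo-triangle, so no edge is a bridge. Two pseudo-triangulations joined by an arc differ by a replacement or a removal of one edge, which is a move. $\square$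

*Theorem 3 implies Theorem 2.* Take $K=3$, so $k=4$, $s=16$, $m=256$. By Lemma 4 a path in $\mathcal P_S$ from $T$ to $T'$ is a sequence of moves in $\mathcal G_3(S)$, so the distance of $T,T'$ in $\mathcal P_S$ is $\Omega(n\log n)$. In the subgraph $\widehat{\mathcal P}_S$ the distance can only be larger. The upper bounds are the two cited theorems. $\square$

It remains to prove Theorem 3. From now on $K,k,s,m$ are as there; so $k\ge4$ and $s\ge16$.

## 3. Counting missing edges stops at $2n-3$

The first lower bound one tries is to count the edges of $T'$ that are not in $T$: each move brings in at most one edge. But $T'$ has $2n-3$ edges, so this never gives more than $2n-3$. To get past linear we must force edges that are in neither $T$ nor $T'$ but have to appear on the way.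

A gadget is a device that forces one such edge. If we used gadgets that are disjoint sets of $m\geq 2$ points, there would be at most $n/m$ of them: linear again. The digit set avoids this. Every point serves in $r$ gadgets at once, and an edge inside a gadget still identifies it, since its endpoints differ in exactly one digit.

So we want a property of a graph near a gadget that has two possible values and cannot change while no edge joins two gadget points. Suppose for the moment that gadget points send out only nearly vertical or nearly horizontal edges, as seen from a window around the gadget. Our property will be: some connected piece of the graph in the window goes from top to bottom, or some piece goes from left to right. The two cannot both hold for disjoint pieces. The point to prove is that *one of them must hold*.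

Here is the simplest case. Suppose each of the $m$ gadget points has exactly one edge, going vertically up, and nothing else meets the window. A point of the window off these edges can move straight down without meeting them, so the rest of the window is connected. It is one region touching $m$ separate pieces of the graph. In a graph of $\mathcal G_K$ this will turn out to be impossible for large $m$: every separate piece costs the surrounding face an angle less than $\pi$, and there are at most $K$ of those.

The pattern of the gadget matters too. For points $(d,d)$, $0\le d<m$, let each point send one ray down and one ray left. For $d<e$ the left ray of $(e,e)$ lies at height $e$, above everything at $(d,d)$, and its down ray lies at $X=e$, to the right of everything at $(d,d)$. So these $m$ corner-shaped pieces are pairwise disjoint, none goes from top to bottom or from left to right, and each region between consecutive ones touches only two pieces. The obstruction disappears. This is why the gadget must have only short monotone subsequences, as in Lemma 1.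

## 4. Weights that separate the levels

**Definition.** Let $M=16m^2$, $r\ge3$, and for $0\le i<r$
$$w_i=M^{4^i},\qquad u_i=M^{-2\cdot4^i}.$$
For $a\ne a'$ let $\mathcal D$ be the set of digits where they differ, $\alpha=\min\mathcal D$, $\beta=\max\mathcal D$, and let $\Delta x,\Delta y$ be the coordinate differences of $p(a),p(a')$.

**Lemma 5.** We have
$$\tfrac12w_\beta<|\Delta x|<m\,w_\beta,\qquad \tfrac12u_\alpha<|\Delta y|<m\,u_\alpha,\tag{1}$$
and the signs of $\Delta x,\Delta y$ are determined by the digits $\beta$ and $\alpha$ respectively.

*Proof.* We have $w_{i+1}/w_i=M^{3\cdot4^i}\ge M^3$. The digits below $\beta$ contribute to $\Delta x$ at most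
$$(m-1)\sum_{i<\beta}w_i\le(m-1)w_\beta\sum_{t\ge1}M^{-3t}\le 2(m-1)M^{-3}w_\beta<\tfrac12w_\beta ,$$
and digit $\beta$ contributes an absolute value between $w_\beta$ and $(m-1)w_\beta$. This gives the claims for $\Delta x$. Since $u_i/u_{i+1}=M^{6\cdot4^i}\ge M^6$, the same computation with the digits above $\alpha$ gives those for $\Delta y$; the sign of $\Delta y$ is that of the difference of the values of $\pi$ at digit $\alpha$. $\square$

**Definition.** For a level $j$ and fixed other digits, the *gadget* $\Gamma$ consists of the $m$ points $g_d$ with $j$-th digit $d$. Let $\varphi_\Gamma$ be the translation followed by scaling of the axes by $1/w_j$ and $1/u_j$ with $\varphi_\Gamma(g_d)=(d,\pi(d))$; its coordinates are $(X,Y)$. The *window* is $W_\Gamma=\varphi_\Gamma^{-1}([-1,m]^2)$. The *level-$j$ slope* of a segment is its slope times $w_j/u_j$, that is, its slope in the coordinates $(X,Y)$. Put $\Lambda=4(m+1)<8m$. A segment is *steep* for level $j$ if its absolute level-$j$ slope exceeds $\Lambda$ (possibly infinite), and *flat* if it is less than $1/\Lambda$.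

**Lemma 6.** Let $\mathcal D\ne\{j\}$. Then the segment $p(a)p(a')$ is steep or flat for level $j$. If $\mathcal D=\{0\}$ and $j\ge1$ it is steep; if $\mathcal D=\{r-1\}$ and $j\le r-2$ it is flat.

*Proof.* By (1) and $w_j/u_j=M^{3\cdot4^j}$, the absolute level-$j$ slope lies in $(\frac1{2m},2m)\cdot M^E$ with
$$E=3\cdot4^j-2\cdot4^\alpha-4^\beta.$$
If $E=0$, then $2\cdot4^\alpha+4^\beta=3\cdot4^j$, and uniqueness of base-4 expansions gives $\alpha=\beta=j$ (for $\alpha\ne\beta$ the left side has digits $2$ and $1$ in two places). Then $\mathcal D=\{j\}$, which is excluded. So $E$ is a nonzero integer. If $E\ge1$ the slope exceeds $M/2m=8m>\Lambda$. If $E\le-1$ it is less than $2m/M=1/8m<1/\Lambda$. For $\mathcal D=\{0\}$, $E=3\cdot4^j-3>0$ when $j\ge1$. For $\mathcal D=\{r-1\}$, $E=3\cdot4^j-3\cdot4^{r-1}<0$ when $j\le r-2$. $\square$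

**Lemma 7.** Let $\Gamma$ be a gadget of level $j$. No point $p(a)\notin\Gamma$ lies in $W_\Gamma$. If $\Gamma'\ne\Gamma$ is another gadget of level $j$, a segment between two points of $\Gamma'$ misses $W_\Gamma$.

*Proof.* The point $z=p(a)\notin\Gamma$ differs from all points of $\Gamma$ in the same nonempty set $A$ of digits other than $j$ (and possibly also in digit $j$). If $A$ contains a digit greater than $j$, then $\beta=\max A\ge j+1$ for every $g\in\Gamma$, so $|X_z-X_g|>\frac12w_{j+1}/w_j\ge\frac12M^3$, with sign independent of $g$. Otherwise all digits in $A$ are less than $j$. Then $\alpha=\min A\le j-1$, so $|Y_z-Y_g|>\frac12u_{j-1}/u_j\ge\frac12M^6$, with sign independent of $g$. Since $\frac12M^3>m+1$ and gadget points have coordinates in $[0,m-1]$, the point $z$ is outside $[-1,m]^2$ in that coordinate. For all points of $\Gamma'$ the set $A$ and the deciding digit are the same, so $\Gamma'$ lies entirely on one side of $W_\Gamma$ in $X$ or in $Y$, and so do its segments. $\square$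

## 5. Frame points and a generic perturbation

This section surrounds the digit points by a hull that does not disturb the windows, and brings everything into general position.

Let all $p(a)$ and all windows lie in $[-R,R]^2$. For large $Z$ add $\ell=(-Z,0)$, $\rho=(Z,0)$, $\omega=(0,-Z)$ and $q\ge1$ distinct points $\tau_1,\dots,\tau_q$ within distance $1$ of $(0,Z)$. We claim that for $Z$ large enough the following hold for all levels.

- Segments from points $p(a)$ to $\ell$ or $\rho$, and $\ell\rho$, are flat: their absolute slopes are at most $R/(Z-R)$.
- Segments from points $p(a)$ to $\omega$ or $\tau_i$, and $\omega\tau_i$, are steep: their absolute slopes are at least $(Z-1-R)/(R+1)$.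
- All other segments between frame points miss $[-R,R]^2$: $\ell\omega$ and $\rho\omega$ have distance $Z/\sqrt2$ from the origin, $\ell\tau_i$ and $\rho\tau_i$ have distance at least $Z/\sqrt2-1$, and $\tau_i\tau_h$ lies within distance $1$ of $(0,Z)$.
- $[-R,R]^2$ lies in the interior of the convex hull, since the quadrilateral $\ell\omega\rho\tau_1$ surrounds the origin with boundary at distance at least $Z/\sqrt2-1$.

Only finitely many levels and points are involved, so such a $Z$ exists.

Now perturb all points slightly and generically, keeping the maps $\varphi_\Gamma$ and the windows fixed. We obtain a set $S$ with $|S|=m^r+3+q$ in which no three points are collinear, all $x$-coordinates and all $y$-coordinates are distinct, and no line through two points of $S$ contains a corner of a window. (Each of the finitely many conditions to be avoided is the vanishing of a nonzero polynomial in the coordinates.) We keep the names $g_d$, $p(a)$, $\Gamma$ for the perturbed points.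

**Lemma 8.** If the perturbation is small enough, then for every gadget $\Gamma$, of level $j$:

- **(P1)** $\varphi_\Gamma(g_d)$ is within $1/100$ of $(d,\pi(d))$.
- **(P2)** $W_\Gamma\cap S=\Gamma\subset\operatorname{int}W_\Gamma$, and $W_\Gamma\subset\operatorname{int}\operatorname{conv}S$.
- **(P3)** Every segment between two points of $S$ that meets $W_\Gamma$ and is not between two points of $\Gamma$ is steep or flat for level $j$. Pairs $p(a),p(a')$ with $\mathcal D=\{0\}$ are steep for every level at least $1$; pairs with $\mathcal D=\{r-1\}$ are flat for every level at most $r-2$.
- **(P4)** For pairs differing in exactly one digit, the signs of $\Delta x,\Delta y$ are as before the perturbation.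

*Proof.* Before the perturbation, (P1) and (P4) are trivial, (P2) is Lemma 7 together with the last property of the frame, and the last sentence of (P3) is Lemma 6. For the first sentence of (P3), we show that each segment has at least one of these properties: it is between two points of $\Gamma$, it misses $W_\Gamma$, it is steep, or it is flat. For two digit points with $\mathcal D\ne\{j\}$ use Lemma 6. If $\mathcal D=\{j\}$, they lie in one gadget of level $j$: either $\Gamma$, or another one, and then Lemma 7 says the segment misses $W_\Gamma$. If a frame point is involved use the list above. All the conditions used are finitely many open ones (strict inequalities for slopes and signs, points in open sets, compact segments missing compact windows), so they persist under small perturbations. $\square$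

**Definition.** A segment between two points of $\Gamma$ is *$\Gamma$-internal*.

By (P1) the coordinate differences of two gadget points lie between $0.98$ and $m-0.98$ in absolute value, so the absolute level-$j$ slope of a $\Gamma$-internal segment is between $\frac{0.98}{m-0.98}$ and $\frac{m-0.98}{0.98}$, hence strictly between $1/\Lambda$ and $\Lambda$. So *a $\Gamma$-internal segment is neither steep nor flat*. It determines $\Gamma$, because its endpoints differ in exactly one digit.

## 6. Angles less than $\pi$

Consider a move $G\to G'$ in $\mathcal G_K(S)$ (or $G=G'$). To compare the two graphs we shall look at what they share, $H=G\cap G'$. Either $H=G$, or $H=G\setminus\{e\}$ for one edge $e$, which is not a hull edge since $G'$ contains the hull edges. The next lemma says that $H$ is still a graph of the same nature. This is the reason for $k=2K-2$.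

**Lemma 9.** $H$ is connected, contains the hull edges, all its degrees are at least $1$, and every bounded face of $H$ has at most $k=2K-2$ angles less than $\pi$.

*Proof.* $G$ is connected and bridgeless, so its degrees are at least $2$; hence $H$ has degrees at least $1$ and is connected. If $H=G$, use $K\le2K-2$. Let $H=G\setminus\{e\}$. Since $e$ is not a bridge, it has two different faces of $G$ on its sides. Since $e$ is not a hull edge, both are bounded. They merge into one face of $H$, and all other faces stay. At an endpoint of $e$ the two angles $\theta,\theta'$ next to $e$ satisfy $\theta+\theta'\le2\pi$ and merge into one angle $\theta+\theta'$. None of the angles equals $\pi$, and $\theta,\theta'$ are not both greater than $\pi$. If both are less than $\pi$, two such angles become at most one. If exactly one is less than $\pi$, then $\theta+\theta'>\pi$ and it is lost. So at each of the two endpoints the number of angles less than $\pi$ drops by at least $1$, and the merged face has at most $2K-2$. $\square$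

**Lemma 10.** Let $\Phi$ be a bounded face of a connected plane straight-line graph $A$ with at least one edge (collinear vertices allowed). Then the angles of $\Phi$ satisfy $\sum(\pi-\text{angle})=2\pi$. Hence at least three of them are less than $\pi$.

*Proof.* Let $L$ be the number of edge-sides facing $\Phi$ (an edge with $\Phi$ on both sides counts twice). Each angle of $\Phi$ is bounded by two side-ends and each side has two ends, so $\Phi$ has $L$ angles.

Extend $A$ to a maximal plane straight-line graph on the same vertices. This is a triangulation of the convex hull of the vertices, so $\Phi$ is cut into $t$ triangles by added diagonals inside $\Phi$. No vertex lies inside $\Phi$, as $\Phi$ is a face. Consider the dual graph: its nodes are the triangles, adjacent if they share an added diagonal in $\Phi$. It is connected because $\Phi$ is. It has no cycle: a simple dual cycle gives a simple closed curve in $\Phi$ that crosses some diagonal exactly once, so it separates the two endpoints of that diagonal; but both lie in $A$, which is connected and disjoint from $\Phi$. So the dual graph is a tree and there are $t-1$ diagonals. Counting triangle sides gives $3t=L+2(t-1)$, so $t=L-2$.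

The angles of $\Phi$ are put together from the angles of the triangles, so their sum is $(L-2)\pi$, over $L$ angles. This is the formula. Each summand $\pi-\text{angle}$ is less than $\pi$, so at least three summands are positive. $\square$

## 7. Stars, chords, cells and gates in a window

From here to the end of Section 8, $G,G'\in\mathcal G_K(S)$ are related by a move or equal, $H=G\cap G'$, and $\Gamma$ is a gadget, of level $j$, such that **neither $G$ nor $G'$ contains a $\Gamma$-internal edge**. Write $W=W_\Gamma$.

**How $H$ meets $W$.** An edge of $H$ meeting $W$ has at most one endpoint in $W$, and such an endpoint lies in $\Gamma\subset\operatorname{int}W$. The line through an edge contains no corner of $W$. So an edge with an endpoint $g\in\Gamma$ meets $W$ in a segment from $g$ to a non-corner point of $\partial W$, which we call a *ray*. An edge that meets $W$ and has no endpoint there cannot touch $W$ in a single point or run along a side (its line would contain a corner), so it meets $W$ in a *chord* with endpoints on two different sides of $W$. Edges of $H$ meet only at common endpoints. Hence the components of $H\cap W$ are chords and *stars* $Q_g$, $g\in\Gamma$, where $Q_g$ is the union of the rays at $g$; it has at least one ray by Lemma 9. The components are pairwise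 disjoint compact sets.

**Definition.** For a component $Q$ of $H\cap W$, the components of $\operatorname{int}W\setminus Q$ are its *sectors*. A *cell* is a component of $\operatorname{int}W\setminus H$. The component $Q$ is *adjacent* to a cell $C$ if $Q\cap\overline C\ne\emptyset$.

A chord has two sectors. A star with $d$ rays has $d$ sectors, each lying between cyclically consecutive rays; its angle at $g$ is an angle of $H$ at $g$ (equal to $2\pi$ if $d=1$). Each sector $\sigma$ borders $\partial W$ along one open arc $I_\sigma$, and the components of $W\setminus Q$ are the sets $\sigma\cup I_\sigma$. In particular
$$\overline\sigma\subset\sigma\cup I_\sigma\cup Q.\tag{2}$$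
A cell lies in exactly one sector of each $Q$, because it is connected and misses $Q$. The following consequence of (2) is used several times. Let $C$ be a cell in the sector $\sigma$ of $Q$.
$$\text{If }Q'\ne Q\text{ is adjacent to }C,\text{ then }Q'\subset\sigma\cup I_\sigma.\tag{3}$$
Indeed $Q'$ is connected, disjoint from $Q$, and meets $\overline C\subset\overline\sigma$, hence meets $\sigma\cup I_\sigma$.

**Lemma 11.** Let $\sigma$ be a sector of $Q$, let $\varepsilon>0$ be smaller than the distance from $Q$ to the other components of $H\cap W$, and let $N_\sigma=\{x\in\sigma:\operatorname{dist}(x,Q)<\varepsilon\}$. Exactly one cell in $\sigma$ is adjacent to $Q$, and it contains $N_\sigma$.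

*Proof.* The set $N_\sigma$ misses $H$ by the choice of $\varepsilon$. We show that it is connected.

If $Q$ is a chord, $\sigma$ is the intersection of $\operatorname{int}W$ with an open half-plane, so it is convex. The distance to the convex set $Q$ is a convex function. So $N_\sigma$ is convex.

If $Q=Q_g$ is a star, contract towards $g$: let $x\in N_\sigma$ and $x_\lambda=g+\lambda(x-g)$, $0<\lambda\le1$. All $x_\lambda$ lie in $\operatorname{int}W$. None lies in $Q$: the rays reach $\partial W$, so if $x_\lambda$ were on a ray, $x$ would be too. So $x_\lambda\in\sigma$. Since $g+\lambda(Q-g)\subset Q$, we have $\operatorname{dist}(x_\lambda,Q)\le\lambda\operatorname{dist}(x,Q)<\varepsilon$, so $x_\lambda\in N_\sigma$. Thus every point of $N_\sigma$ can be moved inside $N_\sigma$ arbitrarily close to $g$. In a disc of small radius less than $\varepsilon$ about $g$, $\sigma$ is a circular sector contained in $N_\sigma$, and it is connected. So $N_\sigma$ is connected.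

Hence $N_\sigma$ lies in one cell $C_0\subset\sigma$. Points of $\sigma$ converging to a point of $Q$ are eventually in $N_\sigma$, so $C_0$ is adjacent to $Q$. If a cell $C\subset\sigma$ is adjacent to $Q$, points of $C$ converging to a point of $Q$ are eventually in $N_\sigma\subset C_0$, so $C=C_0$. $\square$

**Definition.** A *gate* of a cell $C$ is a component of $\partial W\setminus H$ that meets $\overline C$. Let $\nu(C)$ be the number of components of $H\cap W$ adjacent to $C$. Let $\kappa(C)$ be the number of $g\in\Gamma$ such that $Q_g$ is adjacent to $C$ and $C$ lies in a sector of $Q_g$ with angle less than $\pi$ at $g$.

Since $|\Gamma|\ge2$, at least two disjoint stars reach $\partial W$, so every component $\gamma$ of $\partial W\setminus H$ is an open arc with two distinct ends. Near a point of $\gamma$, the interior of $W$ misses $H$ and so belongs to one cell; along $\gamma$ this cell does not change. So each gate belongs to one cell $C$, and $\gamma\cup C$ is connected. Also $\nu(C)\ge1$: as $C\ne\operatorname{int}W$, the cell has a boundary point in $\operatorname{int}W$, and that point lies in $H$.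

*Example (two points, for the notions only).* Let a window contain two gadget points $g_0,g_1$ and no chords, with $g_1$ to the right of $Q_{g_0}$; let $Q_{g_0}$ consist of one ray to the top and one to the bottom, and $Q_{g_1}$ of one ray to the right side. There are two cells. The left one has $\nu=1$ and one gate. The right one has $\nu=2$ and two gates: going clockwise, one from the top end of $Q_{g_0}$ to the end of $Q_{g_1}$, and one from there to the bottom end of $Q_{g_0}$. Its $\kappa$ is $1$ if the right sector of $Q_{g_0}$ has angle less than $\pi$, and $0$ otherwise, because the sector of $Q_{g_1}$ has angle $2\pi$.

**Lemma 12.** Every cell $C$ satisfies $\nu(C)+\kappa(C)\le k$.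

*Proof.* We find $\nu(C)+\kappa(C)$ different angles less than $\pi$ in one bounded face of $H$.

**Step 1: $C$ has at least $\nu(C)$ gates.** This turns adjacent components into gates, which can be charged. For $Q$ adjacent to $C$, with $C$ in the sector $\sigma$, let $J_Q=\partial W\setminus I_\sigma$. This is a closed arc (possibly a point) with its endpoints in $Q$. If $Q'\ne Q$ is also adjacent to $C$, then (3) gives $Q'\cap J_Q=\emptyset$, and by symmetry $Q\cap J_{Q'}=\emptyset$. So neither arc contains an endpoint of the other. If they had a common point, move from it along $J_Q$ in one direction: either we meet an endpoint of $J_{Q'}$, or we reach an endpoint of $J_Q$ while inside $J_{Q'}$. Both are impossible. So the $\nu(C)$ arcs $J_Q$ are pairwise disjoint, and $\partial W\setminus\bigcup J_Q$ consists of $\nu(C)$ open arcs.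

Each of these arcs starts at an end of some $J_Q$, on the side of $I_\sigma$. Points of $I_\sigma$ close to this end have nearby points of $\operatorname{int}W$ that lie in $\sigma$ and within $\varepsilon$ of $Q$, hence in $N_\sigma\subset C$ by Lemma 11. So the component of $\partial W\setminus H$ starting there is a gate of $C$. Gates of $C$ avoid all $J_Q$: a gate lies in $\overline C\cap\partial W$, which by (2) is contained in $I_\sigma\cup Q$, and it misses $Q\subset H$. So the gate found lies within the arc where it starts. Hence each of the $\nu(C)$ arcs contains a gate of $C$.

**Step 2: each gate cuts off a region beyond it, and these regions are disjoint.** The regions keep the charges of different gates apart. By (P2) and since $H$ contains the hull edges, $C$ lies in a bounded face $F$ of $H$, and its gates do too, since $\gamma\cup C$ is connected and misses $H$. Let $\gamma$ be a gate of $C$. Its ends lie in the interiors of edges of $H$, since $S\cap\partial W=\emptyset$. Add the polygonal path $\overline\gamma$ to $H$; its ends and the corners of $W$ on it become vertices. The graph stays connected, and by Euler's formula the number of faces rises by one, so $F$ is split into exactly two faces. Since $H$ is connected, $\gamma$ lies on a cycle of the new graph, so the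 two faces lie on different sides of $\gamma$. One contains $C$; let $\Phi_\gamma$ be the other. Along $\gamma$, the face $\Phi_\gamma$ lies outside $W$.

Let $\gamma\ne\gamma'$ be gates of $C$. The connected set $\gamma'\cup C$ lies in $F$ and misses $\gamma$, so $\gamma'\cap\Phi_\gamma=\emptyset$. Therefore $\Phi_\gamma\cup\gamma\cup C$ is a connected subset of $F$ missing $\gamma'$. It contains $C$, so it is disjoint from $\Phi_{\gamma'}$. So the $\Phi_\gamma$ are pairwise disjoint, and disjoint from $C$.

**Step 3: each $\Phi_\gamma$ contains an angle of $F$ less than $\pi$ at a point of $S$.** By Lemma 10, $\Phi_\gamma$ has at least three angles less than $\pi$. We check how many can be at the new vertices. At a corner of $W$ on $\gamma$, its angle is $3\pi/2$, since $\Phi_\gamma$ is outside $W$. At an end of $\gamma$, which lies inside an edge $f$ of $H$, there are three angles: the one between $\gamma$ and the part of $f$ going into $W$, which belongs to the side of $C$; the one between $\gamma$ and the part of $f$ going out of $W$, which belongs to $\Phi_\gamma$; and an angle equal to $\pi$ on the other side of $f$, which may or may not belong to $\Phi_\gamma$. So each of the two ends gives at most one angle less than $\pi$ of $\Phi_\gamma$. At least one of the three or more remains;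 it is at a point of $S$. As $\overline\gamma$ contains no point of $S$, it is an angle of $F$, and its part near the vertex lies in $\Phi_\gamma$.

**Step 4: adding up.** The angles of Step 3, one for each gate, are different because the $\Phi_\gamma$ are disjoint. For each $g$ counted by $\kappa(C)$, the angle at $g$ of the sector containing $C$ is an angle less than $\pi$ of $F$, and near $g$ it lies in $C$ by Lemma 11. These $\kappa(C)$ angles are at different points and are different from those of Step 3, because $C$ is disjoint from the $\Phi_\gamma$. By Lemma 9,
$$\#\text{gates of }C+\kappa(C)\le k,$$
and Step 1 gives the lemma. $\square$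

## 8. Every window is crossed in exactly one direction

**Definition.** A component of $H\cap W$ is a *vertical barrier* if it touches the top and the bottom side of $W$, and a *horizontal barrier* if it touches the left and the right side.

**Lemma 13.** $H\cap W$ has barriers of exactly one of the two kinds.

*Proof.* We use the coordinates $(X,Y)$; this positive scaling of the axes does not affect whether an angle is less or greater than $\pi$.

**Step 1: the shape of rays and chords.** The aim is to see that all components run close to the axis directions. The window has side $m+1$, so a steep segment in $W$ has $X$-extent at most $(m+1)/\Lambda=\frac14$, and a flat one has $Y$-extent at most $\frac14$. By (P1), gadget points have distance at least $0.99$ from the sides of $W$, and two of them differ by at least $0.98$ in each coordinate. By (P3), every ray and every chord is steep or flat. A steep ray stays within $X$-distance $\frac14$ of its gadget point, so it exits through the top or the bottom: an *up-ray* or *down-ray*. A flat ray stays within $Y$-distance $\frac14$ of its gadget point and exits left or right: a *left-ray* or *right-ray*. A chord that is not a barrier joins two adjacent sides. If it is steep, one of these is the left or the right side and the chord stays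 within $\frac14$ of it; if it is flat, the same holds with top or bottom. So it cuts off a *small part* of $W$, which contains exactly one corner of $W$ and no gadget point.

**Step 2: what happens if the lemma fails.** Suppose there are barriers of neither kind or of both kinds. In the latter case, every vertical barrier meets every horizontal barrier (two paths in a rectangle joining opposite pairs of sides meet), and two components that meet are equal. So there is exactly one barrier, and it touches all four sides. A chord touches two sides only, so this barrier is a star $Q_{v_0}$. In both cases, the star of every $g\in\Gamma$ other than $v_0$ (if $v_0$ exists) is not a barrier. It is either *single* (touches one side) or a *corner star* (touches exactly two sides, which are adjacent). We bound the numbers of both.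

**Step 3: there are at most $4s$ corner stars.** This is where the permutation enters. Let $v,w$ be two corner stars (named by their gadget points) that touch the bottom and the left side, and suppose $X_w>X_v$, $Y_w<Y_v$. The left-ray of $w$ starts at $X_w\ge X_v+0.98$ and runs to the left side, so it passes over the whole strip $|X-X_v|\le\frac14$. It does so at heights within $\frac14$ of $Y_w$, hence below $Y_v$ and above the bottom. The down-ray of $v$ runs inside this strip from height $Y_v$ to the bottom. So the two rays cross, which is impossible. Hence $X_w>X_v$ implies $Y_w>Y_v$: these stars form an increasing chain. In the same way: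

- two up-right stars with $X_w>X_v$, $Y_w<Y_v$: the right-ray of $v$ crosses the up-ray of $w$; so up-right stars form an increasing chain;
- two up-left stars with $X_w>X_v$, $Y_w>Y_v$: the left-ray of $w$ crosses the up-ray of $v$; so up-left stars form a decreasing chain;
- two down-right stars with $X_w>X_v$, $Y_w>Y_v$: the right-ray of $v$ crosses the down-ray of $w$; so down-right stars form a decreasing chain.

By (P1) the order of the coordinates of gadget points is that of the points $(d,\pi(d))$, so each chain has at most $s$ elements by Lemma 1.

**Step 4: the sectors of the stars.** This prepares the count of single stars. Call a sector of a star a *wedge* if its arc contains no corner of $W$. Then it is a triangle with apex $g$ between two rays to the same side. It lies within $\frac14$ of $g$ in one coordinate, so it contains no gadget point, hence no star. It contains no chord, since a chord touches two different sides. So a wedge meets no component of $H\cap W$ and is itself a cell, with $\nu=1$. Its angle is less than $\pi$.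

Directions of up-rays differ from the upward vertical by less than $\arctan(1/\Lambda)$, and similarly for the other types. This gives the other sectors:

- A single star $Q_z$ has exactly one non-wedge sector. It has angle greater than $\pi$, and its arc contains all four corners. Let $O_z$ be the cell in it adjacent to $Q_z$ (Lemma 11).
- A corner star has two non-wedge sectors. All its rays lie in an angle of size less than $\pi/2+2\arctan(1/\Lambda)<\pi$. So one sector has angle less than $\pi$ and its arc contains one corner; the other has angle greater than $\pi$ and its arc contains three corners.
- $Q_{v_0}$, if it exists, has four non-wedge sectors, with one corner each. All its sectors have angle less than $\pi$.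

Every single star $Q_z$ is adjacent to its cell $O_z$. We bound the number of different cells $O_z$, and for each of them the number of $z$.

**Step 5: cells $C=O_z$ with $\kappa(C)\ge1$.** There is some $Q_v$ adjacent to $C$ with $C$ in a sector of $Q_v$ of angle less than $\pi$. Then $v\ne z$, since $O_z$ lies in the sector of $Q_z$ with angle greater than $\pi$. So $\nu(C)\ge2$, and the sector is not a wedge. A single star has no non-wedge sector of angle less than $\pi$. So $v$ is a corner star or $v_0$, and $C$ is the unique cell adjacent to $Q_v$ in one of its non-wedge sectors of angle less than $\pi$. By Steps 3 and 4 there are at most $4s+4$ such cells. Each has $\nu(C)\le k-1$ by Lemma 12, and one of the adjacent components is $Q_v$, which is not single. So $C=O_z$ for at most $k-2$ points $z$.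

**Step 6: for a cell $C=O_z$ with $\kappa(C)=0$, everything adjacent leaves $C$ on its big side.** Let $Q$ be adjacent to $C$. Then $Q\ne Q_{v_0}$, as otherwise $\kappa(C)\ge1$. So $Q$ is not a barrier: it is a single star, a corner star, or a chord that is not a barrier. By Steps 1 and 4 it has one *big* sector $\Sigma_Q$ whose arc contains at least three corners of $W$, while the arcs of its other sectors contain at most one. We claim
$$C\subset\Sigma_Q\quad\text{for every }Q\text{ adjacent to }C.\tag{4}$$
For a star this holds because its other sectors have angle less than $\pi$ and $\kappa(C)=0$. For a chord $Q$, suppose $C$ lies in the small part. Then by (3) the star $Q_z$, which is adjacent to $C$, lies in the small part together with its boundary arc; but these contain no gadget point.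

**Step 7: adjacent components separate $C$ from other cells.** Let $C$ be as in Step 6 and $C'\ne C$ any cell. We claim that $C'\not\subset\Sigma_Q$ for some $Q$ adjacent to $C$. Suppose not. Take a path $\zeta:[0,1]\to\operatorname{int}W$ from a point of $C$ to a point of $C'$, and let $t^*$ be the last time with $\zeta(t^*)\in\overline C$. As $C'$ is open and disjoint from $C$, it is disjoint from $\overline C$, so $t^*<1$. As $C$ is open, $\zeta(t^*)\notin C$. So $\zeta(t^*)$ is a boundary point of $C$ in $\operatorname{int}W$; it lies in $H$, on some component $Q$, which is adjacent to $C$. Let $t_1\ge t^*$ be the last time with $\zeta(t_1)\in Q$; then $t_1<1$. After $t_1$ the path stays in one sector of $Q$, and this is $\Sigma_Q$, because the path ends in $C'\subset\Sigma_Q$. Just after $t_1$ it is in $\Sigma_Q$ and arbitrarily close to $Q$. By (4), $C$ is the cell in $\Sigma_Q$ adjacent to $Q$, so by Lemma 11 the path is in $C$ just after $t_1$. This contradicts the choice of $t^*$.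

**Step 8: at most one cell $C=O_z$ has $\kappa(C)=0$.** Let $C\ne C'$ be two such cells. By Step 7 there is $Q$ adjacent to $C$ with $C'\subset\sigma_1$, where $\sigma_1\ne\Sigma_Q$ is a sector of $Q$, and there is $Q'$ adjacent to $C'$ with $C\not\subset\Sigma_{Q'}$. By (4), $C'\subset\Sigma_{Q'}$; since $C'\not\subset\Sigma_Q$, we have $Q'\ne Q$. By (3), applied to the cell $C'$ in the sector $\sigma_1$ of $Q$, we get $Q'\subset\sigma_1\cup I_{\sigma_1}$.

The set $Q\cup C$ is connected and disjoint from $Q'$, so it lies in one component $\sigma'\cup I_{\sigma'}$ of $W\setminus Q'$, and $\sigma'\ne\Sigma_{Q'}$ since $C\not\subset\Sigma_{Q'}$. Hence $\Sigma_{Q'}\cup I_{\Sigma_{Q'}}\cup Q'$ is connected and disjoint from $Q$. It contains $Q'$, so it lies in the component $\sigma_1\cup I_{\sigma_1}$ of $W\setminus Q$. Thus $I_{\Sigma_{Q'}}\subset I_{\sigma_1}$. But the first arc contains at least three corners of $W$ and the second at most one, a contradiction.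

By Lemma 12 the single cell of this kind, if there is one, has $\nu\le k$. So it equals $O_z$ for at most $k$ points $z$.

**Step 9: the count.** By Steps 5 and 8 there are at most $k+(k-2)(4s+4)$ single stars. Every point of $\Gamma$ has a star, which is single, a corner star, or $Q_{v_0}$. Hence, with $s=4k$,
$$m=|\Gamma|\le4s+1+k+(k-2)(4s+4)=4(k-1)s+5k-7=16k^2-11k-7<16k^2=s^2=m,$$
a contradiction. $\square$

**Corollary 14.** Let $G_0,\dots,G_h$ be a sequence of moves in $\mathcal G_K(S)$ in which no $G_t$ contains a $\Gamma$-internal edge. Then each $G_t\cap W_\Gamma$ has barriers of exactly one kind, and this kind is the same for all $t$.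

*Proof.* Apply Lemma 13 to $H=G_t$ (with $G=G'=G_t$) and to $H=G_t\cap G_{t+1}$: each has barriers of exactly one kind. A barrier of $G_t\cap G_{t+1}$ is a connected subset of $G_t\cap W_\Gamma$, so it is contained in a component of $G_t\cap W_\Gamma$ that touches the same sides: a barrier of the same kind. The same holds for $G_{t+1}$. So $G_t$ and $G_{t+1}$ have the kind of $G_t\cap G_{t+1}$. $\square$

## 9. Insertion by $x$, insertion by $y$, and the number of forced edges

**Definition.** The graph $T$ arises by inserting the points of $S$ in order of increasing $x$. The second point is joined to the first. Each later point $v$ is joined by its two tangents to the convex hull of the previous points. The graph $T'$ is defined in the same way with increasing $y$.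

**Lemma 15.** $T,T'\in\widehat{\mathcal P}_S$.

*Proof.* When $v$ is inserted it lies outside the hull of the previous points, and the two tangent points are distinct. The new region is bounded by the two tangent edges and the hull chain facing $v$. Its angles at $v$ and at the two tangent points are less than $\pi$. At inner vertices of the chain its angle is greater than $\pi$, as it lies outside the convex hull there. So the region is a pseudo-triangle, and after all insertions the hull of $S$ is partitioned into pseudo-triangles with vertex set $S$. There are $1+2(n-2)=2n-3$ edges. $\square$

**Definition.** A gadget is *good* if its level satisfies $1\le j\le r-2$, its digit $0$ equals $bs+c$ with $b\ge1$, $c\ge1$, and its digit $r-1$ equals $b's+c'$ with $b'\ge1$, $c'\le s-2$ (where $0\le b,c,b',c'\le s-1$).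

There are $r-2$ levels, $(s-1)^2$ choices for each of the two special digits, and $m$ for each of the other $r-3$ fixed digits. So the number of good gadgets is
$$(r-2)(s-1)^4m^{r-3}=(r-2)\,m^{r-1}\Bigl(1-\frac1s\Bigr)^4\ge\tfrac34(r-2)m^{r-1},\tag{5}$$
as $s\ge16$ and $(15/16)^4>3/4$.

**Lemma 16.** Let $\Gamma$ be good. If $T$ has no $\Gamma$-internal edge, then $T\cap W_\Gamma$ has a vertical barrier. If $T'$ has no $\Gamma$-internal edge, then $T'\cap W_\Gamma$ has a horizontal barrier.

*Proof.* Let $g\in\Gamma$, and let $j$ be the level.

**Step 1: $T$.** We look for two steep edges at $g$, one going up and one going down. Let $g'$ and $g''$ be obtained from $g$ by changing digit $0$ to $bs$ and to $(b-1)s$, respectively. By (P4) we may read off positions from the digits. Both have smaller $x$ than $g$, since $c\ge1$. Since $\pi(bs)=bs+s-1>bs+s-1-c=\pi(bs+c)$, $g'$ is higher than $g$. Since $\pi((b-1)s)=bs-1<bs+s-1-c$, $g''$ is lower than $g$. By (P3), $gg'$ and $gg''$ are steep.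

When $g$ is inserted, $g'$ and $g''$ are already present. Let $gt$ be the upper tangent edge. All earlier points, in particular $g'$, lie on or below the line $gt$, and all are to the left of $g$. So
$$\frac{y_t-y_g}{x_g-x_t}\ge\frac{y_{g'}-y_g}{x_g-x_{g'}}>0 .$$
Hence $gt$ goes up and to the left, and it is at least as steep as $gg'$, so it is steep. A steep segment is not $\Gamma$-internal, so $t\notin W_\Gamma$ and $gt$ gives a ray. This ray goes up from $g$ and is steep, so it is an up-ray (Step 1 of the proof of Lemma 13). Symmetrically, all earlier points lie on or above the lower tangent, $g''$ shows that this tangent goes down and is steep, and it gives a down-ray. So the component of $T\cap W_\Gamma$ containing $g$ is a vertical barrier.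

**Step 2: $T'$.** We look for two flat edges at $g$, one to the left and one to the right. Let $g^*$ and $g^{**}$ be obtained from $g$ by changing digit $r-1$ to $(b'-1)s$ and to $b's+s-1$, respectively. By (P4), $g^*$ is to the left of $g$, and $g^{**}$ is to the right since $c'\le s-2$. Both are lower than $g$, since $\pi((b'-1)s)=b's-1$ and $\pi(b's+s-1)=b's$ are both smaller than $\pi(b's+c')=b's+s-1-c'$. By (P3), $gg^*$ and $gg^{**}$ are flat.

When $g$ is inserted, $g^*$ and $g^{**}$ are present. All earlier points are lower than $g$, and the right tangent point $t$ maximizes $\frac{x_t-x_g}{y_g-y_t}$ over them. So
$$\frac{x_t-x_g}{y_g-y_t}\ge\frac{x_{g^{**}}-x_g}{y_g-y_{g^{**}}}>0 .$$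
Hence $gt$ goes to the right and its absolute slope is at most that of $gg^{**}$, so it is flat. It is not $\Gamma$-internal and gives a right-ray. In the same way $g^*$ shows that the left tangent gives a left-ray. So the component of $T'\cap W_\Gamma$ containing $g$ is a horizontal barrier. $\square$

*Proof of Theorem 3.* Given $n\ge m^3+4$, let $r\ge3$ be maximal with $m^r+4\le n$, and put $q=n-m^r-3\ge1$. The set $S$ of Section 5 then has $m^r+3+q=n$ points. By Lemmas 15 and 4, $T,T'\in\mathcal G_3(S)\subset\mathcal G_K(S)$. Let $T=G_0,\dots,G_h=T'$ be any sequence of moves in $\mathcal G_K(S)$.

Let $\Gamma$ be a good gadget. Some $G_t$ contains a $\Gamma$-internal edge: otherwise, by Lemma 16, $G_0$ has a vertical and $G_h$ a horizontal barrier in $W_\Gamma$, contradicting Corollary 14. Choose one such edge for each good gadget. These edges are distinct, because an internal edge determines its gadget.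

The graph $T$ has $2n-3$ edges and each move introduces at most one edge, so at most $2n-3+h$ distinct edges occur in the whole sequence. With (5),
$$h\ge\tfrac34(r-2)m^{r-1}-(2n-3).$$
By maximality of $r$, $n-4<m^{r+1}$. So $m^{r-1}>(n-4)/m^2$ and $r-2>\log_m(n-4)-3\ge0$. Therefore
$$h\ge\frac{3}{4m^2}(n-4)\bigl(\log_m(n-4)-3\bigr)-2n.$$
Since $m$ depends only on $K$, the right side is $\Omega_K(n\log n)$. $\blacksquare$

With $K=3$ and the cited upper bounds, the deduction in Section 2 completes the proof of Theorem 2.
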